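
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Finite modular lattices whose quasivariety\\ is finitely based but is not a variety}

\begin{abstract}
For a finite lattice $L$ let $\mathbf Q(L)$ and $\mathbf V(L)$ be the quasivariety and the variety generated by $L$. Tumanov asked whether, for finite modular $L$, the quasivariety $\mathbf Q(L)$ is finitely based exactly when $\mathbf Q(L)=\mathbf V(L)$. We show that the answer is negative. We prove a general criterion that produces finite modular lattices $L$ with $\mathbf Q(L)$ finitely based and $\mathbf Q(L)\neq\mathbf V(L)$, and we apply it to lattices of subspaces over every finite field.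
\end{abstract}

\section{Introduction}

A \emph{quasi-identity} is a universally quantified implication
$\bigwedge_{i<m}\sigma_i\approx\tau_i\to\sigma\approx\tau$ between equations. A \emph{quasivariety} is a class of algebras axiomatized by quasi-identities, and it is \emph{finitely based} if finitely many suffice. For a finite lattice $L$ let $\mathbf Q(L)$ be the quasivariety and $\mathbf V(L)$ the variety generated by $L$, so $\mathbf Q(L)\subseteq\mathbf V(L)$. The variety $\mathbf V(L)$ is always finitely based (McKenzie, 1970; it also follows from Baker's theorem). Hence $\mathbf Q(L)$ is finitely based whenever $\mathbf Q(L)=\mathbf V(L)$. Tumanov asked whether the converse holds: does a finite lattice generate a finitely based quasivariety just in case the quasivariety coincides with the variety? For arbitrary finite lattices the answer is known to be negative. Tumanov raised the same question for modular lattices; the problem is taken from \cite{FBT}.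

\medskip
\noindent\textbf{Question.} \emph{Is it true that, for every finite modular lattice $L$, the quasivariety $\mathbf Q(L)$ is finitely based if and only if $\mathbf Q(L)=\mathbf V(L)$?}
\medskip

Let $\mathsf H$, $\mathsf S$, $\mathsf P$ denote closure under homomorphic images, sublattices and direct products, always up to isomorphism. For finite $L$ we have $\mathbf Q(L)=\mathsf{SP}(L)$, while $\mathbf V(L)=\mathsf{HSP}(L)$, so the question concerns the operator $\mathsf H$. A subdirectly irreducible lattice $A$ in $\mathsf{SP}(L)$ embeds in $L$: the kernels of the homomorphisms $A\to L$ intersect in $0$, and since $A$ has a least nonzero congruence, one of them is $0$. On the other hand, every lattice is a subdirect product of subdirectly irreducible ones, and those in $\mathbf V(L)$ lie in $\mathsf{HS}(L)$ by J\'onsson's theorem. Therefore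
\[
\mathbf Q(L)=\mathbf V(L)\iff\text{every subdirectly irreducible lattice in } \mathsf{HS}(L)\text{ embeds in }L .
\]
If $L$ is distributive and nontrivial, the only such lattice is the two-element chain, and equality holds. Now let $M_n=\{0,a_1,\dots,a_n,1\}$ be the lattice of length $2$ with $n$ atoms. We shall see in Lemma~\ref{lem:lift} that, for $n\ge3$, a finite modular lattice that maps onto $M_n$ contains a copy of $M_n$, so the lattices $M_n$ do not separate $\mathbf Q(L)$ from $\mathbf V(L)$ either. To separate them one needs a simple modular lattice $K$ of length at least $3$ that is a quotient of a sublattice of $L$ and does not embed in $L$.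

Suppose such a $K$ exists. Then membership of a lattice $A\in\mathbf V(L)$ in $\mathbf Q(L)$ is not decided by the separate subdirect factors of $A$. It depends on how each factor $K$ is tied to the others, and there can be arbitrarily many others. It is reasonable to guess that finitely many quasi-identities cannot control this, that is, that the Question has a positive answer. It does not.

\begin{theorem}\label{thm:answer}
There is a finite modular lattice $L$ such that $\mathbf Q(L)$ is finitely based and $\mathbf Q(L)\ne\mathbf V(L)$. Hence the statement ``for every finite modular lattice $L$, $\mathbf Q(L)$ is finitely based if and only if $\mathbf Q(L)=\mathbf V(L)$'' is false.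
\end{theorem}

Here is the idea. The simplest way for $K$ to be a quotient of a lattice without being a sublattice of it is to be tied to one further simple lattice $T$. For $A\le K\times T$ (``$\le$'' means ``is a sublattice of'') let $\pi_1$ and $\pi_2$ be the projections to $K$ and $T$.

\begin{definition}
Let $K,T$ be finite lattices. A sublattice $S\le K\times T$ is \emph{rigid} if $\pi_1(S)=K$ and every sublattice $R\le S$ with $\pi_1(R)=K$ satisfies $\pi_2(R)=T$.
\end{definition}

So one cannot find all of $K$ inside a rigid $S$ without finding all of $T$ along with it. If $L$ is built from rigid lattices, then in a finite member of $\mathbf Q(L)$ every factor $K$ is tied to some factor $T$. The point of the proof is that the tie between two factors is recorded by at most $2|K|$ elements, and that the \emph{same} $2|K|$ elements record the ties of a given $K$ to all factors $T$ simultaneously. A lattice is \emph{simple} if it is nontrivial and has only the two trivial congruences.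

\begin{theorem}\label{thm:criterion}
Let $K,T$ be finite simple modular lattices with $T\notin \mathsf{HS}(K)$ and $K\notin \mathsf{HS}(T)$, and suppose that $K\times T$ has a rigid sublattice. Let $\mathcal S$ be the finite set of all rigid sublattices of $K\times T$. Let $\mathcal F$ be a set of representatives, with $T\in\mathcal F$, of the isomorphism classes of simple lattices in $\mathsf{HS}(K)\cup \mathsf{HS}(T)$ that are not isomorphic to $K$. Put
\[
L=\prod_{F\in\mathcal F}F\times\prod_{S\in\mathcal S}S .
\]
Then $L$ is a finite modular lattice, and the following hold.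
\begin{enumerate}
\item[(i)] $K\in\mathbf V(L)\setminus\mathbf Q(L)$; in particular $\mathbf Q(L)\ne\mathbf V(L)$.
\item[(ii)] A lattice $A\in\mathbf V(L)$ belongs to $\mathbf Q(L)$ if and only if all its sublattices generated by at most $2|K|$ elements do.
\item[(iii)] $\mathbf Q(L)$ is finitely based. Relative to $\mathbf V(L)$ it is axiomatized by finitely many quasi-identities in at most $2|K|$ variables.
\end{enumerate}
\end{theorem}

The condition $K\notin \mathsf{HS}(T)$ serves (i): if $K$ embedded in $T$, then $K$ would belong to $\mathbf Q(L)$ because $T\in\mathcal F$. The condition $T\notin \mathsf{HS}(K)$ ensures that the factor $T$ to which $K$ is tied is a factor of its own and is not hidden in another copy of $K$.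

For a field $F$ let $\mathrm{Sub}(F^m)$ be the lattice of subspaces of $F^m$.

\begin{theorem}\label{thm:family}
For every prime power $q$ and every $n$ with $q+2\le n\le q^2+q+1$ there is a simple sublattice $K_{q,n}$ of $\mathrm{Sub}(\mathbb F_q^6)$ such that Theorem~\ref{thm:criterion} applies to $K=K_{q,n}$ and $T=M_n$. In particular, there are infinitely many pairwise distinct varieties of the form $\mathbf V(L)$ with $L$ a finite modular lattice, $\mathbf Q(L)$ finitely based and $\mathbf Q(L)\ne\mathbf V(L)$.
\end{theorem}

Section~\ref{sec:prelim} collects standard facts. Section~\ref{sec:construction} constructs $K_{q,n}$ and a rigid sublattice of $K_{q,n}\times M_n$; a first reader may take $q=2$ and $n=4$ throughout. Section~\ref{sec:Mn} shows $M_n\notin \mathsf{HS}(K_{q,n})$. Section~\ref{sec:criterion} proves Theorem~\ref{thm:criterion}, and Section~\ref{sec:end} assembles the results.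

\section{Standard facts and the description of fibers}\label{sec:prelim}

We use the following facts.

\begin{enumerate}
\item[(F1)] $\mathbf Q(L)=\mathsf{SP}(L)$ for every finite lattice $L$ (Mal'cev).
\item[(F2)] If $\mathcal K$ is a finite set of finite lattices, the subdirectly irreducible members of the variety $\mathbf V(\mathcal K)$ lie in $\mathsf{HS}(\mathcal K)$ (J\'onsson). The variety $\mathbf V(\mathcal K)$ is locally finite, that is, its finitely generated members are finite; for each $m$ it has, up to isomorphism, only finitely many members generated by at most $m$ elements.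
\item[(F3)] $\mathbf V(L)$ has a finite basis of identities for every finite lattice $L$ (McKenzie, Baker).
\item[(F4)] The congruence lattice $\mathrm{Con}\,A$ of a lattice $A$ is distributive. A congruence $\kappa$ is a coatom of $\mathrm{Con}\,A$ if and only if $A/\kappa$ is simple. In a distributive lattice a coatom $\kappa$ is meet-prime: if $\theta_1\wedge\theta_2\le\kappa$, then $\kappa=(\kappa\vee\theta_1)\wedge(\kappa\vee\theta_2)$, so the two joins are not both $1$, and $\theta_1\le\kappa$ or $\theta_2\le\kappa$.
\item[(F5)] The congruence lattice of a finite modular lattice is Boolean. Hence every congruence is a meet of coatoms, and a finite subdirectly irreducible modular lattice is simple.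
\item[(F6)] $\mathrm{Sub}(F^3)$ is simple for every field $F$, and $M_n$ is simple for $n\ge3$.
\end{enumerate}

We also use $\mathsf{SH}\subseteq \mathsf{HS}$, so that $\mathsf{HS}(F)\subseteq \mathsf{HS}(K)$ whenever $F\in \mathsf{HS}(K)$.

For finite $K,T$ and a sublattice $A\le K\times T$ with $\pi_1(A)=K$ put
\[
\alpha_A(k)=\min\{t:(k,t)\in A\},\qquad \beta_A(k)=\max\{t:(k,t)\in A\}\qquad(k\in K).
\]
These exist, since the fiber $\{t:(k,t)\in A\}$ is a nonempty finite sublattice of $T$. When $A$ projects onto both factors, these two functions determine it.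

\begin{lemma}\label{lem:fibers}
If $A\le K\times T$ with $\pi_1(A)=K$ and $\pi_2(A)=T$, then
\[
A=\{(k,t)\in K\times T:\alpha_A(k)\le t\le\beta_A(k)\}.
\]
\end{lemma}

\begin{proof}
The inclusion ``$\subseteq$'' holds by definition. Let $\alpha_A(k)\le t\le\beta_A(k)$. As $\pi_2(A)=T$, there is $k'$ with $(k',t)\in A$. Then $(k',t)\wedge(k,\beta_A(k))=(k\wedge k',t)\in A$, and $(k\wedge k',t)\vee(k,\alpha_A(k))=(k,t)\in A$.
\end{proof}

\section{A simple lattice with a rigid companion}\label{sec:construction}

We look for a simple modular lattice $K$ and a sublattice $S\le K\times M_n$ with $\pi_1(S)=K$ in which suitable elements $c_1,\dots,c_n$ of $K$ have the one-element fibers $\{a_1\},\dots,\{a_n\}$. Such an $S$ is rigid, because every sublattice of $S$ that projects onto $K$ contains all the pairs $(c_i,a_i)$.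

Here is the plan. Stack a lattice $U$ on top of a lattice $D$, with one common element $s$. Let the $M_n$-coordinate be $0$ on most of $D$, $1$ on most of $U$, and free at $s$. For each $i$ allow only coordinates $\le a_i$ over some $x_i<s$ and only coordinates $\ge a_i$ over some $y_i>s$, and place beside $s$ an element $c_i$ with $c_i\wedge s=x_i$ and $c_i\vee s=y_i$. This forces the value $a_i$ at $c_i$: if $(c_i,t)\in S$, then $(c_i,t)\wedge(s,1)=(x_i,t)$ and $(c_i,t)\vee(s,0)=(y_i,t)$ are in $S$, so $t\le a_i$ and $t\ge a_i$. One more element makes $K$ simple. All this can be realized in a lattice of subspaces; see Figure~\ref{fig:K}.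

\medskip
\noindent\textbf{Construction.} Fix a prime power $q$ and an integer $n$ with $q+2\le n\le q^2+q+1$; in particular $n\ge4$. Let $V=\mathbb F_q^6$ and let $s\subset V$ be a $3$-dimensional subspace. There are $q^2+q+1$ subspaces of dimension $2$ in $s$, and $q^2+q+1$ subspaces of dimension $4$ of $V$ that contain $s$. Choose $n$ distinct subspaces $x_1,\dots,x_n$ of the first kind and $n$ distinct subspaces $y_1,\dots,y_n$ of the second kind, and write $y_i=s+\langle g_i\rangle$. Fix $h\in s\setminus x_1$ and put
\[
c_i=x_i+\langle g_i\rangle\quad(1\le i\le n),\qquad c_1'=x_1+\langle g_1+h\rangle .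
\]
Let $D=\{W:W\subseteq s\}$, $U=\{W\subseteq V:W\supseteq s\}$, $C=\{c_1',c_1,\dots,c_n\}$ and
\[
K=K_{q,n}=D\cup U\cup C .
\]
We say that $c_i$ has index $i$ and that $c_1'$ has index $1$. If $c\in C$ has index $i$, then
\begin{equation}\label{eq:c}
\dim c=3,\qquad c\cap s=x_i,\qquad c+s=y_i,
\end{equation}
because $g_i\notin s$ and, for $c_1'$, also $g_1+h\notin s$. For $i\ne j$ we have
\begin{equation}\label{eq:xy}
x_i+x_j=s,\qquad y_i\cap y_j=s,
\end{equation}
by dimension. Finally $c_1\ne c_1'$, since $g_1+h\in c_1$ would give $h\in c_1\cap s=x_1$. Both contain $x_1$, both lie in $y_1$ and both have dimension $3$, so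
\begin{equation}\label{eq:cc}
c_1\cap c_1'=x_1,\qquad c_1+c_1'=y_1 .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\filldraw[fill=black!8,draw=black!50] (0,0) -- (-1.2,-.9) .. controls (-2.1,-1.6) and (-1.2,-2.6) .. (0,-3) .. controls (1.2,-2.6) and (2.1,-1.6) .. (1.2,-.9) -- cycle;
\filldraw[fill=black!8,draw=black!50] (0,0) -- (-1.2,.9) .. controls (-2.1,1.6) and (-1.2,2.6) .. (0,3) .. controls (1.2,2.6) and (2.1,1.6) .. (1.2,.9) -- cycle;
\draw (-1.2,-.9)--(0,0)--(-1.2,.9) (-1.2,-.9)--(-2.2,0)--(-1.2,.9) (-1.2,-.9)--(-3.2,0)--(-1.2,.9);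
\draw (1.2,-.9)--(0,0)--(1.2,.9) (1.2,-.9)--(2.2,0)--(1.2,.9);
\foreach \x/\y in {0/0,-1.2/-.9,1.2/-.9,-1.2/.9,1.2/.9,-2.2/0,-3.2/0,2.2/0,0/3,0/-3}
  \fill (\x,\y) circle (2pt);
\node at (0,-1.8) {$D$};
\node at (0,1.8) {$U$};
\node[right] at (.1,0) {$s$};
\node[above] at (0,3) {$V$};
\node[below] at (0,-3) {$0$};
\node[below left] at (-1.25,-.9) {$x_1$};
\node[below right] at (1.25,-.9) {$x_2$};
\node[above left] at (-1.25,.9) {$y_1$};
\node[above right] at (1.25,.9) {$y_2$};
\node[right] at (-2.15,0) {$c_1$};
\node[left] at (-3.25,0) {$c_1'$};
\node[right] at (2.25,0) {$c_2$};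
\end{tikzpicture}
\caption{The lattice $K_{q,n}$. The shaded parts are the lattice $D$ of all subspaces of $s$ and the lattice $U$ of all subspaces containing $s$; they share only $s$. For each $i\le n$ there is an element $c_i$ with $c_i\cap s=x_i$ and $c_i+s=y_i$; only $i=1,2$ are drawn. The extra element $c_1'$ turns $\{x_1,s,c_1,c_1',y_1\}$ into a copy of $M_3$.}
\label{fig:K}
\end{figure}

\begin{lemma}\label{lem:sublattice}
$K$ is a sublattice of $\mathrm{Sub}(V)$. Hence $K$ is modular. Moreover $|K|=4(q^2+q+2)+n$.
\end{lemma}

\begin{proof}
$D$ and $U$ are closed under both operations, and $d\subseteq s\subseteq u$ for $d\in D$, $u\in U$. Let $c,c^*\in C$ have indices $i,j$, and let $d\in D$, $u\in U$.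
\begin{itemize}
\item $c\cap d=(c\cap s)\cap d=x_i\cap d\in D$. If $d\subseteq x_i$, then $c+d=c$. Otherwise $x_i+d=s$, since $x_i$ has codimension $1$ in $s$, and $c+d=c+x_i+d=c+s=y_i$.
\item $c+u=(c+s)+u=y_i+u\in U$. If $u\supseteq y_i$, then $c\cap u=c$. Otherwise $s\subseteq u\cap y_i\subsetneq y_i$, so $u\cap y_i=s$ and $c\cap u=c\cap y_i\cap u=c\cap s=x_i$.
\item If $i\ne j$, then $c+c^*\supseteq x_i+x_j=s$, so $c+c^*\in U$, and $c\cap c^*\subseteq y_i\cap y_j=s$, so $c\cap c^*\in D$.
\item If $i=j$ and $c\ne c^*$, then $\{c,c^*\}=\{c_1,c_1'\}$ and \eqref{eq:cc} applies.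
\end{itemize}
For the size, $|D|=|U|=2+2(q^2+q+1)=2(q^2+q+2)$, $D\cap U=\{s\}$, and $C$ consists of $n+1$ elements, none of which is in $D\cup U$ by \eqref{eq:c}.
\end{proof}

\begin{lemma}\label{lem:simple}
$K$ is simple.
\end{lemma}

\begin{proof}
Let $\theta\ne0$ be a congruence of $K$. It contains a pair $(w,w')$ with $w\prec w'$ in $K$ (take a covering pair in $[a\wedge b,a\vee b]$, where $(a,b)\in\theta$ and $a\ne b$). We first show that $\theta$ is nonzero on $D$ or on $U$.

Suppose $w,w'\notin C$. If both lie in $D$ or both lie in $U$, we are done. Otherwise $w\in D$ and $w'\in U$, because $w\in U$ and $w'\in D$ would give $w'\subseteq s\subseteq w$. So $w\subseteq s\subseteq w'$. As $w\prec w'$, one of the two equals $s$, which lies in $D\cap U$, and so both are in $U$ or both in $D$ after all.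

Suppose $w'\in C$ has index $i$. Distinct elements of $C$ are incomparable since all have dimension $3$, and $w\in U$ would give $s\subseteq w'$, against \eqref{eq:c}. So $w\in D$ and $w\subseteq w'\cap s=x_i$, whence $w=x_i$. Joining with $s$ gives $(s,y_i)\in\theta$. Dually, if $w\in C$ has index $i$, then $w'\in U$ and $w'=y_i$, and meeting with $s$ gives $(x_i,s)\in\theta$.

Now $D\cong U\cong\mathrm{Sub}(\mathbb F_q^3)$ is simple by (F6), so $\theta$ collapses all of $D$ or all of $U$. If it collapses $D$, then $(x_1,s)\in\theta$. By \eqref{eq:c} and \eqref{eq:cc}, joining with $c_1$ gives $(c_1,y_1)$, meeting with $c_1'$ gives $(x_1,c_1')$, and joining with $s$ gives $(s,y_1)\in\theta$. So $\theta$ is nonzero on $U$ and collapses $U$ as well. If it collapses $U$, then $(s,y_1)\in\theta$. Meeting with $c_1$ gives $(x_1,c_1)$, joining with $c_1'$ gives $(c_1',y_1)$, and meeting with $s$ gives $(x_1,s)\in\theta$, so $\theta$ collapses $D$. In both cases $0$, $s$ and $V$ are congruent, and $\theta=1$.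
\end{proof}

\begin{remark}
The element $c_1'$ is needed only for simplicity, but there it is essential. By the proof of Lemma~\ref{lem:sublattice}, $K\setminus\{c_1'\}$ is a sublattice, and it is not simple, since the map $k\mapsto k+s$ is a homomorphism from it onto $U$. This map preserves joins. For meets, $(k\cap k')+s$ and $(k+s)\cap(k'+s)$ both equal $s$ for the pairs $c,d$, for the pairs $c,u$ with $u\not\supseteq y_i$, and for pairs in $C$ with distinct indices; both equal $y_i$ for $c,u$ with $u\supseteq y_i$; the remaining pairs are trivial. With $c_1'$ present, $(c_1\cap c_1')+s=s$ while $(c_1+s)\cap(c_1'+s)=y_1$.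
\end{remark}

\begin{lemma}\label{lem:rigid}
$K\times M_n$ has a rigid sublattice.
\end{lemma}

\begin{proof}
Define $\alpha,\beta:K\to M_n$ by
\[
\alpha(k)=\begin{cases}0&\text{if }k\subseteq s,\\ a_i&\text{if }k\subseteq y_i,\ k\not\subseteq s,\\ 1&\text{otherwise,}\end{cases}
\qquad
\beta(k)=\begin{cases}1&\text{if }k\supseteq s,\\ a_i&\text{if }k\supseteq x_i,\ k\not\supseteq s,\\ 0&\text{otherwise.}\end{cases}
\]
They are well defined by \eqref{eq:xy}. For $t=0$, $a_i$, $1$ the set $\{k:\alpha(k)\le t\}$ is the principal ideal of all $k$ below $s$, $y_i$, $V$, respectively. Hence $\alpha(k\vee k')\le t$ if and only if $\alpha(k)\le t$ and $\alpha(k')\le t$, that is, $\alpha$ preserves joins. Dually, for $t=1$, $a_i$, $0$ the set $\{k:\beta(k)\ge t\}$ is the principal filter of all $k$ above $s$, $x_i$, $0$, and $\beta$ preserves meets. In particular both maps are monotone.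

We have $\alpha\le\beta$: on $D$ because $\alpha=0$ there, on $U$ because $\beta=1$ there, and for $c\in C$ of index $i$ because $x_i\subseteq c\subseteq y_i$ gives $\alpha(c)\le a_i\le\beta(c)$. Put
\[
S=\{(k,t)\in K\times M_n:\alpha(k)\le t\le\beta(k)\}.
\]
Then $\pi_1(S)=K$. The set $S$ is a sublattice, for if $(k,t),(k',t')\in S$, then
\begin{align*}
\alpha(k\wedge k')\le\alpha(k)\wedge\alpha(k')&\le t\wedge t'\le\beta(k)\wedge\beta(k')=\beta(k\wedge k'),\\
\alpha(k\vee k')=\alpha(k)\vee\alpha(k')&\le t\vee t'\le\beta(k)\vee\beta(k')\le\beta(k\vee k').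
\end{align*}
Since $x_i\subseteq c_i\subseteq y_i$, $c_i\not\subseteq s$ and $c_i\not\supseteq s$, we have $\alpha(c_i)=\beta(c_i)=a_i$ for all $i\le n$. So a sublattice $R\le S$ with $\pi_1(R)=K$ contains $(c_1,a_1),\dots,(c_n,a_n)$. Its projection $\pi_2(R)$ contains all atoms of $M_n$, and hence $\pi_2(R)=M_n$.
\end{proof}

\begin{example}\label{ex:49}
The fibers of $S$ can be read off: $\{0,a_i\}$ over $x_i$, all of $M_n$ over $s$, $\{a_i\}$ over an element of $C$ of index $i$, $\{a_i,1\}$ over $y_i$, $\{0\}$ over the rest of $D$, and $\{1\}$ over the rest of $U$. Thus $S$ arises from $K$ by blowing up $s$ to $M_n$ and doubling the elements $x_i$ and $y_i$. For $q=2$, $n=4$ the lattice $K$ has $36$ elements and $S$ has $11+8+6+5+8+11=49$ elements; the summands count the parts over the rest of $D$, the $x_i$, $s$, $C$, the $y_i$, and the rest of $U$. The map $\pi_1:S\to K$ has no section that is a homomorphism: a section must send $c_i$ to $(c_i,a_i)$ for every $i$, so its composition with $\pi_2$ would make $M_4$ a homomorphic image of $K$, and $K$ is simple of size $36$.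
\end{example}

\section{The lattice $M_n$ is not in $\mathsf{HS}(K_{q,n})$}\label{sec:Mn}

To apply Theorem~\ref{thm:criterion} we must exclude $M_n$ from $\mathsf{HS}(K)$. Quotients of sublattices are hard to inspect directly. The next lemma reduces the problem to sublattices.

\begin{lemma}\label{lem:lift}
Let $n\ge3$ and let $X$ be a finite modular lattice that maps homomorphically onto $M_n$. Then $M_n$ embeds in $X$.
\end{lemma}

\begin{proof}
Let $\psi$ be the kernel of the given map. By (F5), $\psi$ has a complement $\psi'$ in $\mathrm{Con}\,X$. Put $Y=X/\psi'$. As $\psi\wedge\psi'=0$, we may regard $X$ as a sublattice of $M_n\times Y$ that projects onto both factors. We look for an element $t\in Y$ with $M_n\times\{t\}\subseteq X$.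

\emph{A covering step changes exactly one coordinate.} Let $x\prec x'$ in $X$. Since $\psi\vee\psi'=1$, there is a sequence $x=z_0,z_1,\dots,z_m=x'$ with $(z_{r-1},z_r)\in\psi\cup\psi'$ for all $r$. Replacing each $z_r$ by $(z_r\vee x)\wedge x'$, we may assume $z_r\in[x,x']=\{x,x'\}$. Some step then goes from $x$ to $x'$, so $(x,x')\in\psi$ or $(x,x')\in\psi'$; not both, since $\psi\wedge\psi'=0$.

\emph{The functions $\alpha=\alpha_X$ and $\beta=\beta_X$ on $M_n$ are monotone.} Let $k\le k'$. Then $(k,\alpha(k))\wedge(k',\alpha(k'))=(k,\alpha(k)\wedge\alpha(k'))\in X$, so $\alpha(k)\le\alpha(k')$ by the minimality of $\alpha(k)$. The argument for $\beta$ is dual.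

\emph{If $k\prec k'$ in $M_n$, then $\alpha(k')\le\beta(k)$.} By monotonicity there is a maximal chain of $X$ from $(k,\alpha(k))$ to $(k',\alpha(k'))$. Since $k\prec k'$, its first coordinate changes at exactly one step $(k,t)\prec(k',t')$. By the first observation $t=t'$. Also $t'\le\alpha(k')$, because the chain ends at $(k',\alpha(k'))$, and $t'\ge\alpha(k')$ by the definition of $\alpha$. So $(k,\alpha(k'))\in X$.

\emph{Conclusion.} From $a_1,a_2\prec1$ we get $\alpha(1)\le\beta(a_1)\wedge\beta(a_2)$. Since $(a_1,\beta(a_1))\wedge(a_2,\beta(a_2))=(0,\beta(a_1)\wedge\beta(a_2))\in X$, it follows that $\alpha(1)\le\beta(0)$. Put $t=\alpha(1)$. By monotonicity $\alpha(k)\le t\le\beta(k)$ for all $k\in M_n$, and Lemma~\ref{lem:fibers} gives $M_n\times\{t\}\subseteq X$.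
\end{proof}

The last step uses that $M_n$ has length $2$. For other simple modular lattices in place of $M_n$ the inequality $\alpha(1)\le\beta(0)$ can fail: for the sublattice $S\le K\times M_n$ of Lemma~\ref{lem:rigid} we have $\alpha_S(V)=1$ and $\beta_S(0)=0$.

\begin{lemma}\label{lem:noMn}
$M_n\notin \mathsf{HS}(K_{q,n})$ and $K_{q,n}\notin \mathsf{HS}(M_n)$ for $q+2\le n\le q^2+q+1$.
\end{lemma}

\begin{proof}
The second statement holds because $|K_{q,n}|=4(q^2+q+2)+n>n+2=|M_n|$. By Lemma~\ref{lem:lift}, the first one follows once we show that $M_n$ does not embed in $K=K_{q,n}$. Suppose $w_1,\dots,w_n\in K$ are distinct, and $w_r\cap w_{r'}=o$, $w_r+w_{r'}=e$ for all $r\ne r'$, with $o\subsetneq w_r\subsetneq e$.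

\emph{Two of the $w_r$ in $D$, or two in $U$.} If two are in $D$, then $e\subseteq s$ and all $w_r$ are subspaces of $s$. From $\dim w_r+\dim w_{r'}=\dim o+\dim e$ for all $r\ne r'$ and $n\ge3$ it follows that all $w_r$ have the same dimension, and $\dim e-\dim o=2(\dim w_1-\dim o)$ is even, positive and at most $3$. So it is $2$, and there are only $q+1<n$ subspaces strictly between $o$ and $e$, a contradiction. If two are in $U$, then $o\supseteq s$, all $w_r$ contain $s$, and the same argument works in $V/s$.

\emph{Otherwise}, at most one $w_r$ lies in $D\cup U$, since an element of $D$ and an element of $U$ are comparable. So at least $n-1\ge3$ of the $w_r$ lie in $C$. If $c_1$ and $c_1'$ were both among them, then $o=x_1$, and a third $w_r$ in $C$, of index $j\ne1$, would contain $x_1$, whence $x_1\subseteq x_j$ by \eqref{eq:c}, a contradiction. Hence those $w_r$ that lie in $C$ have distinct indices. If $c,c^*$ are two of them, with indices $i\ne j$, then $c\cap c^*\subseteq y_i\cap y_j=s$, so by \eqref{eq:c}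
\[
o=c\cap c^*=x_i\cap x_j,\qquad \dim o=1 .
\]
Suppose some $w_r$ is not in $C$. If $w_r\in D$, then $e=c+w_r\subseteq c+s=y_i$ and likewise $e\subseteq y_j$. So $e\subseteq y_i\cap y_j=s$, contradicting $c\subseteq e$. If $w_r\in U$, then $o=c\cap w_r\supseteq c\cap s=x_i$, contradicting $\dim o=1$. So all $w_r$ lie in $C$, every index in $\{1,\dots,n\}$ occurs, and the $n$ distinct subspaces $x_1,\dots,x_n$ of $s$ all contain $o$. But only $q+1<n$ two-dimensional subspaces of $s$ contain $o$, a contradiction.
\end{proof}

The bound $n\ge q+2$ is the right one here: for $3\le n\le q+1$ the lattice $M_n$ embeds in an interval of length $2$ of $D\subseteq K$.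

\section{Proof of the criterion}\label{sec:criterion}

Throughout this section $K,T,\mathcal S,\mathcal F,L$ are as in Theorem~\ref{thm:criterion}. Clearly $L$ is finite and modular.

\subsection*{The variety, and why $K\notin\mathbf Q(L)$}

Every $S\in\mathcal S$ lies in $K\times T$ and maps onto $K$; moreover $\mathcal S\ne\emptyset$, $T\in\mathcal F$ and $\mathcal F\subseteq \mathsf{HS}(K)\cup \mathsf{HS}(T)$. Hence $\mathbf V(L)=\mathbf V(\{K,T\})$. By (F2) and (F5), the subdirectly irreducible members of $\mathbf V(L)$ are, up to isomorphism, $K$ and the members of $\mathcal F$. Every factor of $L$ embeds in $L$, because one can fix the coordinates in all other factors (one-element subsets are sublattices). So a lattice is in $\mathbf Q(L)=\mathsf{SP}(L)$ if and only if the homomorphisms from it to members of $\mathcal F\cup\mathcal S$ separate its points. We shall use: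
\begin{enumerate}
\item[(a)] \emph{$K\notin \mathsf{HS}(F)$ for $F\in\mathcal F$.} If $F\in \mathsf{HS}(K)$, then $F\not\cong K$ forces $|F|<|K|$. If $F\in \mathsf{HS}(T)$, then $\mathsf{HS}(F)\subseteq \mathsf{HS}(T)$ does not contain $K$.
\item[(b)] \emph{$T\notin \mathsf{HS}(F)$ for $F\in\{K\}\cup\mathcal F$, $F\ne T$.} If $F\in \mathsf{HS}(K)$, then $\mathsf{HS}(F)\subseteq \mathsf{HS}(K)$ does not contain $T$. If $F\in \mathsf{HS}(T)$, then $F\not\cong T$ forces $|F|<|T|$.
\item[(c)] \emph{If $S$ is rigid, then so are every $S_0\le S$ with $\pi_1(S_0)=K$ and every $(\sigma\times\tau)(S)$ with $\sigma\in\mathrm{Aut}\,K$, $\tau\in\mathrm{Aut}\,T$.} This is immediate from the definition.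
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(i)]
We have seen $K\in\mathbf V(L)$. Suppose $K\in\mathbf Q(L)$. Then some homomorphism from $K$ to a member of $\mathcal F\cup\mathcal S$ is nonconstant, hence injective, as $K$ is simple. By (a) the target is some $S\in\mathcal S$. The component $K\to T$ is not injective, because $K\notin \mathsf{HS}(T)$, so it is constant. The component $K\to K$ is then injective, hence onto. The image $R\le S$ satisfies $\pi_1(R)=K$ and $|\pi_2(R)|=1<|T|$, which contradicts rigidity.
\end{proof}

\subsection*{Anchored coordinates}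

Let $A\in\mathbf V(L)$ be finite. We fix a representation of $A$ as a subdirect product $A\le\prod_{l=1}^rK_l$ with $K_l\in\{K\}\cup\mathcal F$ and projections $p_l$. For a sublattice $X\le A$ put $X_l=p_l(X)$ and $X_{ij}=\{(x_i,x_j):x\in X\}\le K_i\times K_j$. Thus $A_l=K_l$.

\begin{definition}
An index $i$ with $K_i=K$ is \emph{anchored} in $A$ if there is an index $j$ with $K_j=T$ such that $A_{ij}\le K\times T$ is rigid.
\end{definition}

If every such $i$ is anchored, then $A\in\mathbf Q(L)$. Indeed, the homomorphisms $A\to A_{ij}\in\mathcal S$ with $A_{ij}$ rigid, together with the projections $A\to K_l\in\mathcal F$, separate the points of $A$.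

Now suppose that $i$ is not anchored. For each $j$ with $K_j=T$ there is then a witness, namely a sublattice of $A_{ij}$ that projects onto $K$ but not onto $T$. If we treated these witnesses separately, the number of elements needed might grow with $r$. To see how to avoid this, consider the smallest case, a subdirect $A\le K\times T$ that is not rigid. By Lemma~\ref{lem:fibers}, $A$ is determined by the elements $(k,\alpha_A(k))$ and $(k,\beta_A(k))$, of which there are at most $2|K|$. Let $B$ be the sublattice that they generate. If $\pi_2(B)=T$, then $B=A$ by Lemma~\ref{lem:fibers}. If $\pi_2(B)\ne T$, then $B$ projects onto $K$ but has no coordinate $T$ left to which $K$ could be tied. For instance, $A=K\times T$ gives $B=K\times\{0,1\}$, and this is not in $\mathbf Q(L)$ because it contains a copy of $K$. With more coordinates the same dichotomy applies to each $j$, and one set of at most $2|K|$ elements provides the extreme points of all the $A_{ij}$ at once.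

\begin{proposition}\label{prop:bounded}
Suppose $K_i=K$ and $i$ is not anchored in $A$. For $k\in K$ put
\[
m(k)=\bigwedge\{x\in A:x_i=k\},\qquad M(k)=\bigvee\{x\in A:x_i=k\}.
\]
Then the sublattice $B$ of $A$ generated by the elements $m(k),M(k)$, $k\in K$, is not in $\mathbf Q(L)$.
\end{proposition}

\begin{proof}
The elements $m(k),M(k)$ have $i$-th coordinate $k$, so $B_i=K$. For $j\ne i$ the set of $j$-th coordinates of the elements $x\in A$ with $x_i=k$ is the fiber of $A_{ij}$ over $k$, so
\begin{equation}\label{eq:mM}
m(k)_j=\alpha_{A_{ij}}(k),\qquad M(k)_j=\beta_{A_{ij}}(k).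
\end{equation}
Suppose $B\in\mathbf Q(L)$. We show that $i$ is anchored.

\emph{A homomorphism that does not lose $K$.} Let $\kappa=\ker(p_i|_B)$. As $B/\kappa\cong K$ is simple, $\kappa$ is a coatom of $\mathrm{Con}\,B$. Let $\kappa^*$ be the meet of all other coatoms ($\kappa^*=1$ if there are none). Since $\kappa$ is meet-prime, $\kappa^*\le\kappa$ would imply that another coatom lies below $\kappa$. So $\kappa^*\not\le\kappa$, and we can choose $(u,v)\in\kappa^*\setminus\kappa$. As $B\in\mathbf Q(L)$, there is a homomorphism $h$ from $B$ to a member of $\mathcal F\cup\mathcal S$ with $h(u)\ne h(v)$. By (F5), $\ker h$ is a meet of coatoms, so some coatom above $\ker h$ omits $(u,v)$. The only coatom omitting $(u,v)$ is $\kappa$. Hence $\ker h\le\kappa$ and $K\in \mathsf H(h(B))$. By (a), the target of $h$ is some $S'\in\mathcal S$. Write $h=(h_1,h_2)$ with $h_1:B\to K$ and $h_2:B\to T$.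

\emph{The first component is $p_i$, up to an automorphism.} Since $\ker h_1\wedge\ker h_2=\ker h\le\kappa$ and $\kappa$ is meet-prime, $\ker h_1\le\kappa$ or $\ker h_2\le\kappa$. The latter would give $K\in \mathsf H(h_2(B))\subseteq \mathsf{HS}(T)$, against the hypothesis. So $\ker h_1\le\kappa$, and $|K|=|B/\kappa|\le|h_1(B)|\le|K|$. It follows that $h_1$ is onto, $\ker h_1=\kappa$, and $h_1=\sigma\circ p_i|_B$ for some $\sigma\in\mathrm{Aut}\,K$.

\emph{The second component is a projection to a factor $T$, up to an automorphism.} The lattice $h(B)\le S'$ projects onto $K$, so rigidity of $S'$ gives $h_2(B)=T$. As $T$ is simple, $\ker h_2$ is a coatom of $\mathrm{Con}\,B$, hence meet-prime. From $\bigwedge_l\ker(p_l|_B)=0\le\ker h_2$ we obtain an index $l$ with $\ker(p_l|_B)\le\ker h_2$. Then $T\in \mathsf H(B_l)\subseteq \mathsf{HS}(K_l)$, and (b) gives $K_l=T$. Now $|T|=|B/\ker h_2|\le|B_l|\le|T|$. So $B_l=T$, $\ker(p_l|_B)=\ker h_2$, and $h_2=\tau\circ p_l|_B$ for some $\tau\in\mathrm{Aut}\,T$. Consequently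
\[
(\sigma\times\tau)(B_{il})=h(B)\le S' .
\]

\emph{$B$ sees all of $A_{il}$.} The lattice $B_{il}\le A_{il}$ projects onto $K$ and onto $T$, and so does $A_{il}$. By \eqref{eq:mM}, $B_{il}$ contains all pairs $(k,\alpha_{A_{il}}(k))$ and $(k,\beta_{A_{il}}(k))$. So $\alpha_{B_{il}}=\alpha_{A_{il}}$ and $\beta_{B_{il}}=\beta_{A_{il}}$, and Lemma~\ref{lem:fibers}, applied to both lattices, yields $B_{il}=A_{il}$. Thus $(\sigma\times\tau)(A_{il})\le S'$. This lattice projects onto $K$, so it is rigid by (c), and again by (c) $A_{il}$ is rigid. Hence $i$ is anchored, a contradiction.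
\end{proof}

Thus a finite $A\in\mathbf V(L)$ is in $\mathbf Q(L)$ if and only if every $i$ with $K_i=K$ is anchored. If $A$ is not in $\mathbf Q(L)$, then it has a sublattice generated by at most $2|K|$ elements that is not in $\mathbf Q(L)$.

\subsection*{The finite basis}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(ii)]
If $A\in\mathbf Q(L)$, then all sublattices of $A$ are in $\mathbf Q(L)$. Conversely, let $A\in\mathbf V(L)\setminus\mathbf Q(L)$, possibly infinite. Some quasi-identity valid in $\mathbf Q(L)$ fails in $A$ at a finite tuple. The sublattice $A_0$ generated by this tuple is finite, since $\mathbf V(L)$ is locally finite, and $A_0\in\mathbf V(L)\setminus\mathbf Q(L)$. By Proposition~\ref{prop:bounded}, $A_0$ has a sublattice outside $\mathbf Q(L)$ that is generated by at most $2|K|$ elements.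
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(iii)]
By (F2) there are, up to isomorphism, only finitely many lattices $B_1,\dots,B_N$ in $\mathbf V(L)\setminus\mathbf Q(L)$ that are generated by at most $2|K|$ elements. All of them are finite. For each of them we write down a quasi-identity that holds in $\mathbf Q(L)$ and excludes it. Let $B$ be one of them, generated by $b_1,\dots,b_m$ with $m\le2|K|$. Since $B\notin \mathsf{SP}(L)$, there are $u\ne v$ in $B$ such that $f(u)=f(v)$ for every homomorphism $f:B\to L$. For each $b\in B$ choose a lattice term $t_b(x_1,\dots,x_m)$ with $t_b(b_1,\dots,b_m)=b$. Let $\varepsilon_B$ be the quasi-identity whose premise is the conjunction of all equations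
\[
x_i\approx t_{b_i}\ (i\le m),\qquad t_b\wedge t_c\approx t_{b\wedge c},\quad t_b\vee t_c\approx t_{b\vee c}\ (b,c\in B),
\]
and whose conclusion is $t_u\approx t_v$. It fails in $B$ at $(b_1,\dots,b_m)$. It holds in $L$: if $d_1,\dots,d_m\in L$ satisfy the premise, then $b\mapsto t_b(d_1,\dots,d_m)$ is a homomorphism $B\to L$, and it identifies $u$ and $v$. So $\varepsilon_B$ holds in $\mathbf Q(L)$.

Let $\Gamma$ consist of a finite basis of identities of $\mathbf V(L)$, which exists by (F3), and $\varepsilon_{B_1},\dots,\varepsilon_{B_N}$. Every lattice in $\mathbf Q(L)$ satisfies $\Gamma$. Conversely, let $A$ satisfy $\Gamma$. Then $A\in\mathbf V(L)$. If $A\notin\mathbf Q(L)$, then by (ii) it has a sublattice isomorphic to some $B_r$, and $\varepsilon_{B_r}$ fails in $A$, a contradiction. So $\Gamma$ axiomatizes $\mathbf Q(L)$, and relative to $\mathbf V(L)$ the quasi-identities $\varepsilon_{B_r}$, in at most $2|K|$ variables, suffice.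
\end{proof}

\begin{remark}
The proof uses only that $\mathcal S$ is a nonempty set of rigid sublattices satisfying two conditions: it is closed under all $\sigma\times\tau$ with $\sigma\in\mathrm{Aut}\,K$ and $\tau\in\mathrm{Aut}\,T$, and with $S$ it contains every $S_0\le S$ with $\pi_1(S_0)=K$. (In the definition of an anchored index one then requires $A_{ij}\in\mathcal S$.) For a single rigid $S$, the smallest such set containing $S$ consists of the lattices $(\sigma\times\tau)(S_0)$ with $S_0\le S$ and $\pi_1(S_0)=K$, and all of them embed in $S$. So the conclusions also hold for the smaller lattice $\prod_{F\in\mathcal F}F\times S$, which generates the same quasivariety as the lattice obtained from this set.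
\end{remark}

\section{Conclusion of the proofs}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Let $q+2\le n\le q^2+q+1$. The lattice $M_n$ is finite, simple and modular. By Lemmas~\ref{lem:sublattice} and~\ref{lem:simple}, $K_{q,n}$ is a simple sublattice of $\mathrm{Sub}(\mathbb F_q^6)$, hence finite and modular. By Lemma~\ref{lem:noMn}, $M_n\notin\mathsf{HS}(K_{q,n})$ and $K_{q,n}\notin\mathsf{HS}(M_n)$, and $K_{q,n}\times M_n$ has a rigid sublattice by Lemma~\ref{lem:rigid}. So Theorem~\ref{thm:criterion} applies to $K=K_{q,n}$ and $T=M_n$. The resulting variety is $\mathbf V(L)=\mathbf V(\{K_{q,n},M_n\})$. As $|M_n|<|K_{q,n}|$, the largest subdirectly irreducible members of this variety have exactly $|K_{q,n}|=4(q^2+q+2)+n$ elements, by (F2). This number is unbounded as $q$ grows, so infinitely many distinct varieties arise.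
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Take $q=2$ and $n=4$ in Theorem~\ref{thm:family}, so that $|K|=36$ and $T=M_4$. The lattice $L$ given by Theorem~\ref{thm:criterion} is finite and modular, $\mathbf Q(L)$ is finitely based, and $\mathbf Q(L)\neq\mathbf V(L)$.
\end{proof}

Thus, of the two implications in the Question, ``$\mathbf Q(L)=\mathbf V(L)$ implies that $\mathbf Q(L)$ is finitely based'' holds for every finite lattice by (F3), and the other one fails for finite modular lattices.

\begin{thebibliography}{9}
\sloppy
\bibitem{FBT} \emph{Finite Basis Theorems For Relatively Congruence-Distributive Quasivarieties}, \url{http://www.electronicsandbooks.com/edt/manual/Magazine/T/Transactions%20of%20the%20American%20Mathematical%20Society%20US/1900-2006/1988-310-02/S0002-9947-1988-0946222-1.pdf}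
\end{thebibliography}

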